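
\theoremstyle{plain}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{conjecture}{Cone conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{assumption}{Assumption (Z)}

\title{The cone conjecture for $G$-zips:\\ a counterexample for $SL_3$ and the case where the Levi is a torus}


\begin{abstract}
Let $X$ be a scheme with a smooth surjective map to the stack of $G$-zips of type $\mu$. The cone conjecture predicts that, if the closures of the flag strata of length one of $X$ are proper, then the weights of automorphic-type vector bundles with nonzero sections on $X$ are, up to multiples, the weights for which the stack itself has nonzero sections. We show that the conjecture is false for split $SL_3$ over every finite field $\mathbb F_q$, with $\mu(t)=\mathrm{diag}(t,1,t^{-1})$ and $X$ a smooth projective threefold. When the Levi subgroup of $\mu$ is a maximal torus, we also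 show that the conjecture holds if every simple factor of the adjoint group over $\mathbb F_q$ is either a unitary group $PU_3$ over $\mathbb F_q$ or a Weil restriction of $PGL_2$, and that it fails in all other cases as soon as $q$ exceeds the Coxeter numbers of the components of the Dynkin diagram.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $p$ be a prime, $q$ a power of $p$, and $k$ an algebraic closure of $\mathbb F_q$. Let $G$ be a connected reductive group over $\mathbb F_q$, with $q$-Frobenius $\sigma$, and let $\mu:\mathbb G_{m,k}\to G_k$ be a cocharacter. Its centralizer $L$ is a Levi subgroup of two opposite parabolic subgroups $P_+$ and $P_-$; here $\operatorname{Lie}P_+$ (resp.\ $\operatorname{Lie}P_-$) is the sum of the weight spaces of $\operatorname{Ad}\circ\mu$ of weight $\ge0$ (resp.\ $\le0$). Put $P=P_-$, $Q=(P_+)^{(q)}$, $M=L^{(q)}$, and let $\varphi:L\to M$ be the relative Frobenius. The \emph{zip group}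
\[
E=\{(x,y)\in P\times Q:\ \varphi(\bar x)=\bar y\}
\]
($\bar x\in L$, $\bar y\in M$ are the Levi components) acts on $G_k$ by $(x,y)\cdot g=xgy^{-1}$, and $G\text{-Zip}^\mu=[E\backslash G_k]$ is the stack of $G$-zips of type $\mu$.

Fix a Borel pair $(B,T)$ defined over $\mathbb F_q$ with $B\subset P$. Let $\Phi$ be the set of roots of $T$. We call $\alpha$ positive, $\alpha\in\Phi_+$, if $U_{-\alpha}\subset B$; let $\Delta$ be the simple roots, $W$ the Weyl group, $\ell$ its length function, $w_0$ its longest element, $I\subset\Delta$ the set of simple roots of $L$, and $w_{0,I}$ the longest element of the Weyl group of $L$. A character $\lambda\in X^*(T)$ is dominant (resp.\ $I$-dominant) if $\langle\lambda,\alpha^\vee\rangle\ge0$ for all $\alpha\in\Delta$ (resp.\ for all $\alpha\in I$). Put $B_L=B\cap L$. For $\lambda\in X^*(T)$ let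
\[
V_I(\lambda)=\{f:L\to\mathbb A^1:\ f(xb)=\lambda(b)^{-1}f(x)\ \text{ for all } b\in B_L\},
\]
with $L$ acting by left translation, considered as a representation of $E$ through $E\to P\to L$, $(x,y)\mapsto \bar x$. It defines a vector bundle $\mathcal V_I(\lambda)$ on $G\text{-Zip}^\mu$, which is zero unless $\lambda$ is $I$-dominant. Throughout, a section over $[E\backslash G_k]$ of the bundle attached to a representation $\rho$ of $E$ is a function $f$ on $G_k$ with values in the space of $\rho$ such that $f(\epsilon\cdot g)=\rho(\epsilon)f(g)$. Let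
\[
C_{\rm zip}=\{\lambda\in X^*(T):\ H^0(G\text{-Zip}^\mu,\mathcal V_I(\lambda))\ne0\}.
\]
This is a submonoid of $X^*(T)$.

Let $X$ be a nonempty $k$-scheme with a morphism $\zeta:X\to G\text{-Zip}^\mu$, and let
\[
C_X=\{\lambda\in X^*(T):\ H^0(X,\zeta^*\mathcal V_I(\lambda))\ne0\}.
\]
We write $\mathcal C_{\rm zip}$ and $\mathcal C_X$ for the saturations, where the saturation of $C$ is $\mathcal C=\{\lambda\in X^*(T): N\lambda\in C\text{ for some }N\ge1\}$. A section over the stack pulls back to $X$. If $\zeta$ is surjective, a nonzero section stays nonzero, because $G_k$ is reduced; so $C_{\rm zip}\subset C_X$. The question is whether $X$ can have further weights.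

Without some properness it certainly can (Example~\ref{ex:P1} below). The conjecture formulates the properness on the flag space. Put $E'=\{(x,y)\in E: x\in B\}$, $G\text{-ZipFlag}^\mu=[E'\backslash G_k]$ and $z=\sigma(w_{0,I})w_0$. The projection $G\text{-ZipFlag}^\mu\to G\text{-Zip}^\mu$ is a $P/B$-bundle, one has $E'\subset B\times{}^zB$, and $g\mapsto gz$ induces a smooth map $G\text{-ZipFlag}^\mu\to[B\backslash G_k/B]$. The preimage of $[B\backslash BwB/B]$ is the flag stratum $\mathcal F_w$, for $w\in W$. Let $\operatorname{Flag}(X)=X\times_{G\text{-Zip}^\mu}G\text{-ZipFlag}^\mu$, let $\operatorname{Flag}(X)_w$ be the preimage of $\mathcal F_w$, and $\overline{\operatorname{Flag}(X)}_w$ its Zariski closure.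

\begin{assumption}
\begin{enumerate}
\item[(a)] $\zeta$ is smooth.
\item[(b)] The restriction of $\zeta$ to every connected component of $X$ is surjective.
\item[(c)] For all $w\in W$ with $\ell(w)=1$, the closure $\overline{\operatorname{Flag}(X)}_w$ is proper.
\end{enumerate}
\end{assumption}

\begin{conjecture}[{\cite[Conjecture 3.1.2]{Cone}}]
Under Assumption (Z) $($\cite[Assumption 3.1.1]{Cone}$)$ one has $\mathcal C_X=\mathcal C_{\rm zip}$.
\end{conjecture}

\subsection{Results}

\begin{theoremA}
Let $q$ be any prime power, $G=SL_3$ split over $\mathbb F_q$, $\mu(t)=\operatorname{diag}(t,1,t^{-1})$, $B=P$ the lower triangular and $T$ the diagonal subgroup; let $\varepsilon_i$ be the $i$-th diagonal coordinate. There is a smooth projective irreducible threefold $X$ with a morphism $\zeta:X\to G\text{-Zip}^\mu$ satisfying Assumption (Z) such that $\lambda=\varepsilon_2-q\varepsilon_1$ lies in $C_X$ but not in $\mathcal C_{\rm zip}$. Hence the cone conjecture is false.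
\end{theoremA}

In this example $L=T$. The second theorem tells for which groups with $L=T$ the conjecture holds, when $q$ is not too small. Let $\tau$ be the automorphism of $X^*(T)$ with $\chi\circ\varphi=q\,\tau(\chi)$; it permutes $\Delta$ and acts on the Dynkin diagram. Consider the condition
\begin{itemize}
\item[$(\star)$] every connected component of the Dynkin diagram of $G$ is of type $A_1$, or is of type $A_2$, $\tau$-stable, with $\tau$ acting nontrivially on it.
\end{itemize}
Equivalently, every $\mathbb F_q$-simple factor of $G^{\rm ad}$ is some $\operatorname{Res}_{\mathbb F_{q^n}/\mathbb F_q}PGL_2$ or $PU_3$ over $\mathbb F_q$.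

\begin{theoremB}
Let $(G,\mu)$ be such that $L=T$, and let $d=|\Phi_+|$.
\begin{enumerate}
\item[(1)] If $(\star)$ holds, then $\mathcal C_X=\mathcal C_{\rm zip}$ for every $(X,\zeta)$ satisfying Assumption (Z), for any $q$.
\item[(2)] If $(\star)$ fails and $q>h$, where $h$ is the largest Coxeter number of a component of the Dynkin diagram, then there is a smooth projective irreducible $X$ of dimension $d$ satisfying Assumption (Z) with $\mathcal C_X\ne\mathcal C_{\rm zip}$.
\end{enumerate}
\end{theoremB}

We make no claim in (2) for $q\le h$, except for $SL_3$, which Theorem A covers for all $q$, and no claim for pairs with $L\ne T$. Theorem B is not needed for Theorem A.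

\subsection{The two smallest cases}\label{sec:idea}

\emph{The conjecture for $SL_2$.} Let $G=SL_2$, $\mu(t)=\operatorname{diag}(t,t^{-1})$, with $T$ diagonal and $B=P$ lower triangular. Identify $X^*(T)$ with $\mathbb Z$ by $\varepsilon_1\mapsto1$. The zip group consists of the pairs $(tu,\varphi(t)v)$ with $t\in T$, $u$ lower and $v$ upper unipotent, and $g$ is sent to $tugv^{-1}\varphi(t)^{-1}$. Multiplication by $u$ does not change the first row, multiplication by $v^{-1}$ does not change the first column, so $g_{11}$ is multiplied by $\varepsilon_1(t)^{1-q}$: it is a section $\mathrm{Ha}$ of weight $1-q$. On the open orbit $\{g_{11}\ne0\}$ a section is, by invariance under all $u$ and $v$, a Laurent polynomial in $g_{11}$, and $T$-equivariance leaves a single monomial. It extends to $SL_2$ only if the exponent is $\ge0$. So $C_{\rm zip}=(1-q)\mathbb Z_{\ge0}$ and $\mathcal C_{\rm zip}=\mathbb Z_{\le0}$.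

Now let $X$ be connected and satisfy Assumption (Z). Since $\zeta$ is smooth, $X$ is smooth over $k$, hence integral. The only $w$ of length one gives the open stratum, which is dense, so $X$ itself is proper. Suppose that $f$ is a nonzero section of weight $\lambda>0$ on $X$. Then $f^{q-1}\mathrm{Ha}^{\lambda}$ has weight $0$; it is a function on a proper integral scheme, hence constant. It vanishes on the zero locus of $\mathrm{Ha}$, which is nonempty as $\zeta$ is surjective, so it is $0$. This is impossible on the integral scheme $X$. Thus $\mathcal C_X=\mathcal C_{\rm zip}$. Theorem B(1) is proved by an elaboration of this argument.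

\medskip
\emph{What is different for $SL_3$.} The sections over the stack must be invariant under the group $U_-$ of lower unipotent matrices acting from the left, as well as under $U_+$ from the right. Let us drop the first requirement, i.e.\ replace $E=\{(tu,\varphi(t)v)\}$ by
\[
E_1=\{(t,\varphi(t)v):\ t\in T,\ v\in U_+\}\subset E .
\]
The map $[E_1\backslash G]\to[E\backslash G]$ is smooth and surjective, and on $[E_1\backslash G]$ all entries of the first column of $g$ are sections: $g_{i1}$ has weight $\varepsilon_i-q\varepsilon_1$. For $SL_2$ this yields, besides $\mathrm{Ha}$, the section $g_{21}$ of weight $-q-1$, which is still in $\mathcal C_{\rm zip}$. For $SL_3$ we shall see that $\mathcal C_{\rm zip}$ consists of the antidominant characters, whereas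
\[
g_{21}\ \text{ has weight }\ \varepsilon_2-q\varepsilon_1=-(q+1)\omega_1+\omega_2,
\]
where $\omega_1,\omega_2$ are the fundamental weights. The coefficient of $\omega_2$ is positive, so this weight is not in $\mathcal C_{\rm zip}$.

So $[E_1\backslash SL_3]$ would contradict the conjecture if it were a scheme with the right properness. Now $[E_1\backslash G]=[T\backslash(G/U_+)]$, and $T$ acts on $G/U_+$ with finite stabilizers, but not freely. The work consists in replacing this quotient by a scheme without losing smoothness, surjectivity or properness. We do this in two steps.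
\begin{itemize}
\item We multiply $G/U_+$ by a vector space on which an enlarged torus $\Gamma$ acts, and take a projective GIT quotient $\bar P$. It contains a smooth open part $P^\circ$, a quotient by a \emph{free} action of $\Gamma$, which maps smoothly onto $G\text{-Zip}^\mu$; its complement has small dimension (Section~\ref{sec:models}).
\item We cut $\bar P$ by general hyperplanes down to dimension $d$, so that the complement of $P^\circ$ is avoided. By Bertini's theorem the resulting linear section of $\bar P$ is transversal to the preimages of the zip strata, and transversality to the strata turns out to be the same as smoothness over $[E\backslash G]$ (Section~\ref{sec:linear}).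
\end{itemize}
Section~\ref{sec:sl3} applies this to $SL_3$, Section~\ref{sec:B2} to all groups in Theorem B(2), and Section~\ref{sec:B1} proves Theorem B(1).

\section{Zips when the Levi is a torus}\label{sec:torus}

From now on $L=T$, and all schemes and groups are over $k$.

\subsection{Notation}

Since $L=T$ we have $P=B$; we write $B_-=B$. The opposite Borel subgroup $B_+=P_+$ with respect to $T$ is defined over $\mathbb F_q$, so $Q=B_+$, $M=T$, and $\varphi:T\to T$ is the $q$-Frobenius. With $U_\pm$ the unipotent radical of $B_\pm$, the set $\Phi_+$ is the set of roots of $B_+$ and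
\[
E=\{(tu,\varphi(t)v):t\in T,\ u\in U_-,\ v\in U_+\},\qquad E'=E,\qquad \operatorname{Flag}(X)=X,\qquad z=w_0 .
\]
The representation $V_I(\lambda)$ is the line on which $T$ acts by $\lambda$, since $f(t^{-1}x)=\lambda(t)f(x)$. We write $\mathcal L(\lambda)$ for the line bundle, on $[E\backslash G]$ or pulled back to $X$. (With the opposite convention for sections all cones below change sign simultaneously, and nothing else changes.)

Put $\mathfrak X=X^*(T)$, let $\mathfrak X_+\subset\mathfrak X$ be the dominant characters, and let $\mathfrak X_{\mathbb Q},\mathfrak X_{\mathbb R}$ be the extensions of scalars; dominance in $\mathfrak X_{\mathbb Q}$ and $\mathfrak X_{\mathbb R}$ is defined by the same inequalities. The automorphism $\tau$ in $\chi\circ\varphi=q\tau(\chi)$ has finite order, normalizes $W$, permutes $\Delta$ and satisfies $\langle\tau\chi,(\tau\alpha)^\vee\rangle=\langle\chi,\alpha^\vee\rangle$. For $w\in W$ with representative $\dot w$ write $w(t)=\dot wt\dot w^{-1}$ and $(w\chi)(t)=\chi(w^{-1}(t))$. Let $\iota=-w_0$, $d=|\Phi_+|$, $r=\dim T$. Let $\operatorname{Conv}(W)$ be the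 convex hull of $W$ in $\operatorname{End}(\mathfrak X_{\mathbb R})$; it is closed under products. Fix a Euclidean norm on $\mathfrak X_{\mathbb R}$ invariant under the finite group generated by $W$ and $\tau$. As $q\ge2$,
\begin{equation}\label{eq:inv}
q\tau-A\ \text{ is invertible for every } A\in\operatorname{End}(\mathfrak X_{\mathbb R})\text{ with }\|A\|\le1,
\end{equation}
in particular for $A\in\operatorname{Conv}(W)$.

\subsection{Functions on $G/U_+$}

For $\chi\in\mathfrak X$ let $M_\chi=\{f\in k[G]: f(gtu)=\chi(t)f(g)\text{ for }t\in T,u\in U_+\}$. We use the following standard facts \cite[II.2]{Jantzen}: $M_\chi\neq0$ if and only if $\chi\in\mathfrak X_+$, and then $M_\chi$ is the space of the functions $g\mapsto\xi(gv_\chi)$ with $\xi\in V(\chi)^*$, where $V(\chi)$ is the Weyl module with highest weight vector $v_\chi$. The group $T$ acts on $M_\chi$ by left translation; $f$ has \emph{left weight} $\nu$ if $f(tg)=\nu(t)f(g)$. This means that $\xi$ is supported on the $\nu$-weight space of $V(\chi)$. Hence: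
\begin{itemize}
\item the left weights of $M_\chi$ lie in $\operatorname{Conv}(W\chi)$, so each is $A\chi$ for some $A\in\operatorname{Conv}(W)$;
\item for $w\in W$ there is $f_{\chi,w}\in M_\chi$ of left weight $w\chi$ with $f_{\chi,w}(\dot w)\neq0$: take for $\xi$ the functional with $\xi(\dot wv_\chi)=1$ supported on the line of weight $w\chi$;
\item $f_{\chi,1}$ is left $U_-$-invariant, because $U_-$ changes a weight vector of $V(\chi)$ only by vectors of lower weights, and so never changes the component of a vector in the highest weight line;
\item for each $g\in G$ some $f\in M_\chi$, $\chi\in\mathfrak X_+$, has $f(g)\ne0$, since $gv_\chi\neq0$.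
\end{itemize}

\begin{proposition}\label{prop:zipcone}
$C_{\rm zip}=(1-q\tau)\mathfrak X_+$. Hence $\mathcal C_{\rm zip}=\{\lambda\in\mathfrak X:\ (1-q\tau)^{-1}\lambda\text{ is dominant}\}$.
\end{proposition}

\begin{proof}
Let $0\ne f$ satisfy $f(xgy^{-1})=\lambda(x)f(g)$ for $(x,y)\in E$. On the dense open subset $U_-TU_+$ we have $f(utv)=f(t)=\sum_\chi a_\chi\chi(t)$. The pairs $(s,\varphi(s))$, $s\in T$, give $\chi-q\tau\chi=\lambda$ whenever $a_\chi\neq0$. As $1-q\tau$ is injective, exactly one $\chi$ occurs. Then $f(gtu)=\chi(t)f(g)$ for $g$ in a dense subset, so $f\in M_\chi$ and $\chi$ is dominant. Conversely, for $\chi\in\mathfrak X_+$ the function $f_{\chi,1}$ is invariant under $U_-\times U_+$ and satisfies $f_{\chi,1}(tg\varphi(t)^{-1})=(\chi-q\tau\chi)(t)f_{\chi,1}(g)$.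
\end{proof}

\begin{example}\label{ex:sl3cone}
For split $SL_3$ we have $\tau=1$, so $C_{\rm zip}=-(q-1)\mathfrak X_+$ and
\begin{equation}\label{eq:sl3cone}
\mathcal C_{\rm zip}=\{\lambda\in\mathfrak X:\ \langle\lambda,\alpha^\vee\rangle\le0\text{ for all }\alpha\in\Delta\}.
\end{equation}
Here the inclusion ``$\subset$'' needs no representation theory. The big cell is $\{\Delta_1\Delta_2\neq0\}$ with $\Delta_1,\Delta_2$ the leading principal minors, and there a section is $f=a\Delta_1^{a_1}\Delta_2^{a_2}$ with $a\ne0$. If $a_1<0$, then $f\Delta_1^{-a_1}=a\Delta_2^{a_2}$ on $\{\Delta_2\ne0\}$, which is absurd at a point with $\Delta_1=0\ne\Delta_2$; in the same way $a_2\ge0$.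
\end{example}

\subsection{The zip orbits}

\begin{lemma}\label{lem:orbits}
For $x\in W$ let $O_x=B_-\dot xB_+=U_-\dot xTU_+$.
\begin{enumerate}
\item[(i)] $O_x$ is a single $E$-orbit, of codimension $\ell(x)$ in $G$.
\item[(ii)] For $g\in O_x$, the image of the differential at $1$ of $E\to G$, $\epsilon\mapsto\epsilon\cdot g$, is $T_gO_x$.
\item[(iii)] $\mathcal F_w=[E\backslash O_{ww_0}]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $E\supset U_-\times U_+$, we only need to move the points of $\dot xT$ to each other. We have $t\dot xs\varphi(t)^{-1}=\dot x\,x^{-1}(t)\varphi(t)^{-1}s$. The homomorphism $T\to T$, $t\mapsto x^{-1}(t)\varphi(t)^{-1}$, has bijective differential because $d\varphi=0$; hence it is surjective. As $O_x=B_-\cdot(\dot xU_+\dot x^{-1}\cap U_+)\,\dot x$ and $B_-\times U_+\to G$ is an open immersion,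
\[
\dim O_x=\dim B_-+|\Phi_+\cap x\Phi_+|,\qquad \operatorname{codim}O_x=d-|\Phi_+\cap x\Phi_+|=\ell(x).
\]

(ii) Orbit maps at two points of one orbit differ by an automorphism of $E$ and a translation by an element of $E$, so take $g=\dot x$. The image lies in $T_{\dot x}O_x$. As $d\varphi=0$, $\operatorname{Lie}E=\operatorname{Lie}B_-\oplus\operatorname{Lie}U_+$; after right translation by $\dot x^{-1}$ the image is $\operatorname{Lie}B_-+\operatorname{Ad}(\dot x)\operatorname{Lie}U_+$, of dimension $\dim B_-+|\Phi_+\cap x\Phi_+|=\dim O_x$.

(iii) As $z=w_0$, the condition $gz\in BwB$ means $g\in BwB\dot w_0^{-1}=Bww_0B_+$.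
\end{proof}

Part (ii) says that the orbit maps are separable although $E$ involves Frobenius; this is what makes the next section work.

\section{Smoothness as transversality, and linear sections}\label{sec:linear}

For a morphism $\zeta:X\to[E\backslash G]$ let $\tilde X=X\times_{[E\backslash G]}G$, an $E$-torsor over $X$, and let $\kappa:\tilde X\to G$ be the $E$-equivariant projection.

\begin{lemma}\label{lem:transversal}
Let $X$ be smooth over $k$. Then $\zeta$ is smooth if and only if $\kappa$ is transversal to every $E$-orbit: for each closed point $\tilde y\in\tilde X$ with image $g=\kappa(\tilde y)$ in the orbit $O_x$,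
\[
d\kappa(T_{\tilde y}\tilde X)+T_gO_x=T_gG .
\]
\end{lemma}

\begin{proof}
As $G\to[E\backslash G]$ is a smooth surjection, $\zeta$ is smooth if and only if $\kappa$ is. Since $\tilde X$ and $G$ are smooth over $k$, this holds if and only if $d\kappa$ is surjective at every closed point. Since $E$ acts on $\tilde X$ and $\kappa$ is equivariant, $d\kappa(T_{\tilde y}\tilde X)$ contains the image of $\operatorname{Lie}E$ under the orbit map at $g$. By Lemma~\ref{lem:orbits}(ii) this image is $T_gO_x$. So surjectivity and transversality are the same condition.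
\end{proof}

\begin{example}\label{ex:P1}
For $SL_2$ this gives admissible $X$ by hand. We have $SL_2/U_+=\mathbb A^2\smallsetminus0$ by $g\mapsto(g_{11},g_{21})$, and by Section~\ref{sec:idea} the element $(t,\varphi(t)v)\in E_1$ with $t=\operatorname{diag}(a,a^{-1})$ multiplies these coordinates by $a^{-(q-1)}$ and $a^{-(q+1)}$. So a scheme with a line bundle $N$ and sections $s_1\in H^0(N^{q-1})$, $s_2\in H^0(N^{q+1})$ without common zeros maps to $[E_1\backslash SL_2]$ and hence to $[E\backslash SL_2]$. Take $N=\mathcal O(1)$ on $X=\mathbb P^1$, $s_1=x^{q-1}-y^{q-1}$, $s_2=y^{q+1}$. The two orbits are $\{g_{11}\ne0\}$ and $\{g_{11}=0\}$, and $g_{11}$ pulls back to $s_1$. Transversality to the open orbit is automatic, and transversality to $\{g_{11}=0\}$ means that $s_1$ has only simple zeros. This is the case, as $q-1$ is prime to $p$, so $\zeta$ is smooth by Lemma~\ref{lem:transversal}. It is surjective since $s_1$ has a zero and is not identically $0$. So $\mathbb P^1$ satisfies Assumption (Z).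

If we remove from this $X$ one point at which $s_1\neq0$, then (a) and (b) still hold, but all line bundles are trivial and $C_X=X^*(T)$. This shows that a condition like (c) is needed.
\end{example}

For larger groups it is hard to write down enough sections and check transversality. Instead we take a large projective variety with an open part mapping smoothly to the zip stack, and use general position.

\begin{proposition}\label{prop:linear}
Let $\bar P\subset\mathbb P^M$ be an irreducible projective variety, $P^\circ\subset\bar P$ a nonempty smooth open subscheme and $\zeta_P:P^\circ\to[E\backslash G]$ a smooth surjective morphism. Assume $d\ge1$, $c:=\dim\bar P-d\ge0$ and $\dim(\bar P\smallsetminus P^\circ)<c$. Let $0\ne s\in H^0(P^\circ,\zeta_P^*\mathcal L(\lambda))$. Then there is a linear subspace $\Pi\subset\mathbb P^M$ of codimension $c$ such that $X:=\bar P\cap\Pi$ is contained in $P^\circ$, is a smooth projective irreducible variety of dimension $d$, $\zeta:=\zeta_P|_X$ satisfies Assumption (Z), and $s|_X\ne0$. In particular $\lambda\in C_X$.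
\end{proposition}

\begin{proof}
Let $Y\subset\mathbb P^M$ be a locally closed subscheme. The following hold for all hyperplanes $H$ in a dense open subset of the dual projective space.
\begin{itemize}
\item[($\alpha$)] Every irreducible component of $Y\cap H$ has dimension one less than some component of $Y$ containing it; so $\dim(Y\cap H)\le\dim Y-1$, and $Y\cap H=\emptyset$ if $\dim Y\le0$. (Take $H$ containing no component of $Y$.)
\item[($\beta$)] If $Y$ is smooth of pure dimension $e$, then $Y\cap H$ is smooth of pure dimension $e-1$ or empty. Indeed the pairs $(y,H)$ such that $H$ contains $y$ and the embedded tangent space of $Y$ at $y$ form a set of dimension $e+(M-1-e)=M-1$, which cannot dominate the dual space.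
\item[($\gamma$)] If $Y$ is irreducible of dimension $\ge2$, then $Y\cap H$ is irreducible \cite[Th.~6.3(4)]{Jouanolou}; this holds in every characteristic.
\end{itemize}
For $x\in W$ let $P_x^\circ=\zeta_P^{-1}([E\backslash O_x])$. It is a nonempty smooth locally closed subscheme of $P^\circ$ of pure codimension $\ell(x)\le d$. Choose hyperplanes $H_1,\dots,H_c$ successively, each general with respect to the preceding ones, such that the applicable statements among ($\alpha$), ($\beta$), ($\gamma$) hold at each step for the intersections of the previous hyperplanes with the finitely many schemes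
\[
P^\circ,\quad P^\circ_x,\quad \bar P\smallsetminus P^\circ,\quad \overline{P_x^\circ}\smallsetminus P_x^\circ,\quad \{s=0\}\qquad(x\in W),
\]
closures being taken in $\bar P$. Put $\Pi=H_1\cap\dots\cap H_c$.

\emph{The variety $X$.} By ($\alpha$) and $\dim(\bar P\smallsetminus P^\circ)<c$, $\Pi$ does not meet $\bar P\smallsetminus P^\circ$. So $X=P^\circ\cap\Pi$ is closed in $\bar P$, hence projective. It is nonempty since $\dim\bar P\ge c$, smooth of pure dimension $d$ by ($\beta$), and irreducible by ($\gamma$), because before each step the dimension is at least $d+1\ge2$. The zero locus of $s$ has dimension $<\dim\bar P$, so it meets $\Pi$ in dimension $<d$ and $s|_X\ne0$.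

\emph{Smoothness of $\zeta$.} By ($\beta$), $X\cap P_x^\circ=P_x^\circ\cap\Pi$ is smooth of pure dimension $\dim P_x^\circ-c$ or empty. For a closed point $y$ in it, $T_yX\cap T_yP_x^\circ=T_y(P_x^\circ\cap\Pi)$, so
\[
\dim(T_yX+T_yP_x^\circ)=d+\dim P_x^\circ-(\dim P_x^\circ-c)=\dim\bar P,
\]
i.e.\ $T_yX+T_yP_x^\circ=T_yP^\circ$. Let $\tilde Y=P^\circ\times_{[E\backslash G]}G$ with its smooth map $\kappa_P:\tilde Y\to G$; the torsor $\tilde X$ of $X$ is the preimage of $X$ in $\tilde Y$, and $\kappa=\kappa_P|_{\tilde X}$. At a point $\tilde y\in\tilde X$ over $y$, with $g=\kappa(\tilde y)\in O_x$, the tangent spaces of $\tilde X$ and of $\kappa_P^{-1}(O_x)$ are the preimages of $T_yX$ and $T_yP_x^\circ$ under the surjection $T_{\tilde y}\tilde Y\to T_yP^\circ$. Hence their sum is $T_{\tilde y}\tilde Y$. Applying the surjection $d\kappa_P$, we get $d\kappa(T_{\tilde y}\tilde X)+T_gO_x=T_gG$. By Lemma~\ref{lem:transversal}, $\zeta$ is smooth.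

\emph{Surjectivity and properness.} The closure $\overline{P_x^\circ}$ is projective of dimension $\dim P_x^\circ\ge\dim\bar P-d=c$, so it meets $\Pi$ in a nonempty set of dimension $\ge\dim P_x^\circ-c$. By ($\alpha$), $\overline{P_x^\circ}\smallsetminus P_x^\circ$ meets $\Pi$ in dimension $<\dim P_x^\circ-c$ or not at all. So $X\cap P_x^\circ\neq\emptyset$ for every $x\in W$, and $\zeta$ is surjective by Lemma~\ref{lem:orbits}(i). As $X$ is irreducible, (b) holds. Since $X=\operatorname{Flag}(X)$ is projective, (c) holds.
\end{proof}

\section{Projective models built from $G/U_+$}\label{sec:models}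

\subsection{The group $E_1$ and degrees}

Let $E_1=\{(t,\varphi(t)v)\}\subset E$ as in Section~\ref{sec:idea}. Its normal subgroup $U_+$ acts on $G$ by right translations, and $T=E_1/U_+$ acts on $G/U_+$ by $t\cdot gU_+=tg\varphi(t)^{-1}U_+$. It is convenient to call minus the weight the degree: whenever a torus $\Gamma$ acts on a scheme, a function $f$ has \emph{degree} $\delta\in X^*(\Gamma)$, and is called homogeneous, if $f(\gamma a)=\delta(\gamma)^{-1}f(a)$. A function $f\in M_\chi$ of left weight $\nu$ satisfies $f(tgv^{-1}\varphi(t)^{-1})=(\nu-q\tau\chi)(t)f(g)$, so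
\begin{equation}\label{eq:degree}
f\in M_\chi\text{ of left weight }\nu\quad\text{has degree}\quad q\tau\chi-\nu,
\end{equation}
and a function on $G/U_+$ of degree $\delta$ is a section of $\mathcal L(-\delta)$ on $[E_1\backslash G]=[T\backslash(G/U_+)]$.

\subsection{A criterion}

To make the action of $T$ free we multiply $G/U_+$ by a vector space whose coordinates have degrees forming a basis of the character group. We embed $G/U_+$ in an affine variety $\hat A$ and form a projective GIT quotient; the danger is that this quotient contains points coming from the boundary $\hat A\smallsetminus G/U_+$. We exclude them by means of one more factor $\mathbb G_m$. It forces an invariant of degree $j$ to be of total degree exactly $j$ in the new variables. The $\hat A$-part of the invariant then has its degree in a prescribed compact set, scaled by $j$, and we place this set where all homogeneous functions vanish on the boundary.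

\begin{proposition}\label{prop:criterion}
Assume $d\ge1$. Let $R$ be a finitely generated $k$-algebra which is a domain with an action of $T$, and let $G/U_+\subset\hat A:=\operatorname{Spec}R$ be a $T$-equivariant open immersion. Let $\epsilon_0=0$, let $\epsilon_1,\dots,\epsilon_r$ be a basis of $\mathfrak X$, $K=\operatorname{Conv}\{\epsilon_0,\dots,\epsilon_r\}\subset\mathfrak X_{\mathbb R}$, and let $\theta\in\mathfrak X$ be such that:
\begin{enumerate}
\item[(M1)] the part of degree $0$ of $R$ is $R_0=k$;
\item[(M2)] if $f\in R$ is homogeneous of degree in $j(\theta-K)$ for some $j\ge1$, then $f$ vanishes on $\hat A\smallsetminus G/U_+$;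
\item[(M3)] for every closed point $y\in G/U_+$ and every $i\in\{0,\dots,r\}$ there are $j\ge1$ and $f\in R$ of degree $j(\theta-\epsilon_i)$ with $f(y)\ne0$.
\end{enumerate}
Then for every nonzero homogeneous $f\in R$, of degree $\delta$ say, there is a smooth projective irreducible $X$ of dimension $d$ satisfying Assumption (Z) with $-\delta\in C_X$.
\end{proposition}

\begin{proof}
\emph{Step 1: a projective quotient.} Let $\Gamma=T\times\mathbb G_m$, so $X^*(\Gamma)=\mathfrak X\oplus\mathbb Z$, let $m=d+1$, and let $V=(k^m)^{r+1}$ have coordinates $v_{il}$ ($0\le i\le r$, $1\le l\le m$) of degree $(\epsilon_i,1)$. Let $\Gamma$ act on $A=\hat A\times V$, with $\mathbb G_m$ acting trivially on $\hat A$. Put $S=k[A]$ and $\Theta=(\theta,1)$. The space $S_{j\Theta}$ is spanned by the products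
\begin{equation}\label{eq:products}
\begin{gathered}
f\cdot\mathbf v,\qquad \mathbf v\text{ a monomial of degree }e_i\text{ in }(v_{il})_l,\qquad \textstyle\sum e_i=j,\\
f\in R\text{ of degree }\ j\theta-\textstyle\sum e_i\epsilon_i\in j(\theta-K).
\end{gathered}
\end{equation}
The ring $\bigoplus_{j\ge0}S_{j\Theta}$ is the ring of $\Gamma$-invariants in $S[t]$, with $t$ of degree $-\Theta$; it is a domain, and it is finitely generated because a torus is linearly reductive. Its part of degree $0$ is $S_0=R_0=k$ by (M1). Hence $\bar P=\operatorname{Proj}\bigoplus_jS_{j\Theta}$ is an irreducible projective variety (nonempty by Step 2), embedded in some $\mathbb P^M$ by a Veronese subring generated in degree $1$.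

Recall (Mumford--Fogarty--Kirwan, Theorem 1.10) that the set $A^{ss}\subset A$ of points at which some $f\in S_{j\Theta}$, $j\ge1$, does not vanish has a good quotient $A^{ss}\to\bar P$: it is surjective and maps closed $\Gamma$-stable subsets to closed subsets. If all orbits are closed in $A^{ss}$, it is a geometric quotient, that is, its fibers are orbits.

\emph{Step 2: $A^{ss}=(G/U_+)\times(V\smallsetminus0)$, with finite stabilizers.} Let $(y,v)\in A^{ss}$ be a closed point. Some product \eqref{eq:products} with $j\ge1$ is nonzero at $(y,v)$; hence $v\ne0$, and $y\in G/U_+$ by (M2). Conversely let $y\in G/U_+$ and $v_{il}\ne0$. With $f$ as in (M3), $fv_{il}^j\in S_{j\Theta}$ is nonzero at $(y,v)$. Moreover, if a homogeneous function is nonzero at a point, the stabilizer of the point lies in the kernel of its degree. By (M3) the stabilizer of $(y,v)$ is contained in the kernels of positive multiples of the characters $(\theta-\epsilon_{i'},0)$, $0\le i'\le r$, and in the kernel of $(\epsilon_i,1)$. These characters span $X^*(\Gamma)_{\mathbb Q}$, since the differences of the $\theta-\epsilon_{i'}$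 give all $\epsilon_{i'}$. So the stabilizer is finite.

All orbits in $A^{ss}$ thus have dimension $r+1$, hence are closed in $A^{ss}$, and $A^{ss}\to\bar P$ is a geometric quotient. As $\dim G/U_+=d+r$,
\[
\dim\bar P=(d+r)+m(r+1)-(r+1),\qquad c:=\dim\bar P-d=m(r+1)-1\ge0 .
\]

\emph{Step 3: the free part.} Let $V^{00}\subset V$ be the set where all $v_i=(v_{il})_l\in k^m$ are nonzero, $A^{00}=(G/U_+)\times V^{00}$ and $P^\circ\subset\bar P$ its image. Since $A^{ss}\smallsetminus A^{00}$ is closed and stable, $P^\circ$ is open and $A^{00}\to P^\circ$ is again a geometric quotient. The degrees $(\epsilon_i,1)$, $0\le i\le r$, form a basis of $X^*(\Gamma)$. So $\Gamma\cong\mathbb G_m^{r+1}$ acts on $V^{00}=(\mathbb A^m\smallsetminus0)^{r+1}$ by independent scalings, and $V^{00}\to(\mathbb P^{m-1})^{r+1}$ is a Zariski-locally trivial $\Gamma$-torsor. Over an open subset $D$ trivializing it, $A^{00}$ becomes $\Gamma\times(G/U_+)\times D$ with $\Gamma$ acting by translation on the first factor only (after the change of variables $(\gamma,y,D)\mapsto(\gamma,\gamma^{-1}y,D)$). So $A^{00}$ is a Zariski-locally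 trivial $\Gamma$-torsor over its quotient, and this quotient is $P^\circ$ because both are categorical quotients. In particular $P^\circ$ is smooth. The complement of $P^\circ$ is the image of $A^{ss}\cap\bigcup_i\{v_i=0\}$, and all orbits have dimension $r+1$, so
\[
\dim(\bar P\smallsetminus P^\circ)\le\dim\bar P-m=\dim\bar P-d-1<c .
\]

\emph{Step 4: the map to the zip stack.} Let $E_1\times\mathbb G_m$ act on $G\times V^{00}$, on the second factor through $E_1\times\mathbb G_m\to T\times\mathbb G_m=\Gamma$. As $G\to G/U_+$ is a $U_+$-torsor, $G\times V^{00}\to A^{00}\to P^\circ$ is an $E_1\times\mathbb G_m$-torsor. The projection to $G$ induces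
\[
\zeta_P:\ P^\circ=[(E_1\times\mathbb G_m)\backslash(G\times V^{00})]\longrightarrow[E_1\backslash G]\longrightarrow[E\backslash G].
\]
The smooth surjection $G\times V^{00}\to G\to[E\backslash G]$ factors through the smooth surjection $G\times V^{00}\to P^\circ$; hence $\zeta_P$ is smooth and surjective.

\emph{Step 5: conclusion.} A nonzero $f\in R$ of degree $\delta$, considered as the function $(g,v)\mapsto f(gU_+)$ on $G\times V^{00}$, is multiplied by $\delta(t)^{-1}$ under $(t,\varphi(t)v')\in E_1$ and is invariant under $\mathbb G_m$. It is nonzero because $G/U_+$ is dense in $\hat A$. So it is a nonzero section of $\zeta_P^*\mathcal L(-\delta)$, and Proposition~\ref{prop:linear} applies.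
\end{proof}

\section{The counterexample for $SL_3$}\label{sec:sl3}

Let $G=SL_3$ be split, $\mu(t)=\operatorname{diag}(t,1,t^{-1})$. The weights of $\operatorname{Ad}\circ\mu$ on strictly upper triangular matrices are positive, so $P=B_-$ is lower triangular, $L=T$, $\varphi(t)=t^q$, $\tau=1$, $d=3$, $r=2$. We write $(a,b)$ for $a\omega_1+b\omega_2$; thus $\varepsilon_1=(1,0)$, $\varepsilon_2=(-1,1)$, $\varepsilon_3=(0,-1)$.

\subsection{$G/U_+$ as an open part of a quadric cone}

For $g\in G$ let $c=ge_1$ be the first column of $g$ and $n=e_3^{T}g^{-1}$ the last row of $g^{-1}$. Then $\sum_in_ic_i=e_3^Te_1=0$. Let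
\[
\hat U=\{(c,n)\in\mathbb A^6:\ \textstyle\sum n_ic_i=0\},\qquad U^\circ=\{(c,n)\in\hat U:\ c\ne0,\ n\neq0\}.
\]
The quadratic form is nondegenerate in six variables, so $\hat U$ is integral, of dimension $5$, and $U^\circ$ is smooth. The group $SL_3$ acts by $h\cdot(c,n)=(hc,nh^{-1})$, transitively on $U^\circ$: given $(c,n)$, take a matrix with first column $c$, second column completing $c$ to a basis of $\ker n$, third column with $n$-value $1$, and rescale the second column to get determinant $1$. The scheme-theoretic stabilizer of $(e_1,e_3^T)$ consists of the matrices of determinant $1$ with first column $e_1$ and last row $e_3^T$, so it is $U_+$. Hence $G/U_+=U^\circ$.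

Under $g\mapsto tgv^{-1}t^{-q}$ we get $c\mapsto\varepsilon_1(t)^{-q}\,tc$ and $n\mapsto\varepsilon_3(t)^{q}\,nt^{-1}$. So the degrees are $\deg c_i=q\varepsilon_1-\varepsilon_i$ and $\deg n_i=\varepsilon_i-q\varepsilon_3$:
\begin{equation}\label{eq:degs}
\begin{aligned}
\deg c_1&=(q-1,0), &\deg c_2&=(q+1,-1), &\deg c_3&=(q,1),\\
\deg n_1&=(1,q), &\deg n_2&=(-1,q+1), &\deg n_3&=(0,q-1).
\end{aligned}
\end{equation}
All products $n_ic_i$ have degree $(q,q)$, so $R=k[\hat U]=k[c,n]/(\sum n_ic_i)$ is graded. Figure~\ref{fig:degs} shows the degrees.

\begin{figure}[ht]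
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!12] (0,0) rectangle (4.3,4.3);
\draw[->] (-1.7,0)--(4.6,0) node[right] {$a$};
\draw[->] (0,-1.5)--(0,4.6) node[above] {$b$};
\draw[->,thick] (0,0)--(1,0) node[below] {$c_1$};
\draw[->,thick] (0,0)--(3,-1) node[below right] {$c_2$};
\draw[->,thick] (0,0)--(2,1) node[right] {$c_3$};
\draw[->,thick] (0,0)--(1,2) node[above] {$n_1$};
\draw[->,thick] (0,0)--(-1,3) node[above] {$n_2$};
\draw[->,thick] (0,0)--(0,1) node[left] {$n_3$};
\filldraw[fill=gray!55] (3,3)--(2,3)--(3,2)--cycle;
\node[right] at (3.05,3.05) {$\theta$};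
\end{tikzpicture}
\caption{The degrees $(a,b)=a\omega_1+b\omega_2$ of the coordinates $c_1,c_2,c_3$ (first column of $g$) and $n_1,n_2,n_3$ (last row of $g^{-1}$) on $SL_3/U_+$, for $q=2$. The dark triangle is $\theta-K$ with vertices $(3,3)$, $(2,3)$, $(3,2)$: it lies strictly between the directions of any $c_i$ and any $n_j$. The shaded quadrant consists of the degrees of the form $-\lambda$ with $\lambda\in\mathcal C_{\rm zip}$; the degrees of $c_2$ and $n_2$ are outside.}
\label{fig:degs}
\end{figure}

\subsection{Proof of Theorem A}

We apply Proposition~\ref{prop:criterion} with $\hat A=\hat U$, $\epsilon_1=(1,0)$, $\epsilon_2=(0,1)$, $\theta=(3,3)$. Then $\theta-K$ is the triangle with vertices $(3,3),(2,3),(3,2)$, and every $(x,y)$ in a positive multiple of it has $x,y>0$ and $\frac23\le y/x\le\frac32$.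

(M1) The function $(a,b)\mapsto a+b$ is positive on all degrees \eqref{eq:degs}, because $q\ge2$. So only constants have degree $0$.

(M2) A homogeneous element of $R$ is a linear combination of monomials in the $c_i,n_j$ of the same degree. Consider such a monomial, of degree $(x,y)\in j(\theta-K)$, $j\ge1$. The degrees $(a,b)$ of the $c_i$ satisfy $a>0$ and $b\le a/q\le a/2$. If no $n_j$ occurred, we would have $y\le x/2$, contradicting $y\ge\frac23x>0$. The degrees of the $n_j$ satisfy $b>0$ and $a\le b/q\le b/2$; if no $c_i$ occurred, we would have $x\le y/2$, contradicting $x\ge\frac23y>0$. So both a $c_i$ and an $n_j$ occur, and the monomial vanishes on $\hat U\smallsetminus U^\circ=\{c=0\}\cup\{n=0\}$.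

(M3) Let $c_i\ne0$ and $n_j\ne0$ at $y$. By \eqref{eq:degs}, $\deg c_i$ has angle in $(-45^\circ,\arctan\frac1q]$ and $\deg n_j$ has angle in $[\arctan q,135^\circ)$; these two directions span a sector of opening less than $180^\circ$. The vectors $(3,3),(2,3),(3,2)$ have positive coordinates and slopes in $[\frac23,\frac32]$. Since $\frac1q<\frac23$ and $\frac32<q$, they lie in the interior of that sector, so they are positive rational combinations of $\deg c_i$ and $\deg n_j$. Clearing denominators, for each $l\in\{0,1,2\}$ there are integers $e,a,b\ge1$ with $e(\theta-\epsilon_l)=a\deg c_i+b\deg n_j$, and $c_i^an_j^b$ is nonzero at $y$.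

Now apply the proposition to $f=c_2=g_{21}$. We obtain a smooth projective irreducible threefold $X$ satisfying Assumption (Z) with
\[
\lambda=-\deg c_2=\varepsilon_2-q\varepsilon_1\in C_X .
\]
But $\langle\lambda,\alpha_2^\vee\rangle=\langle\varepsilon_2,\alpha_2^\vee\rangle=1>0$ for $\alpha_2=\varepsilon_2-\varepsilon_3$, so $\lambda\notin\mathcal C_{\rm zip}$ by \eqref{eq:sl3cone}. This proves Theorem A. \qed

\begin{remark}
In concrete terms, $X$ carries a $T$-torsor, i.e.\ two line bundles $N_1,N_2$ (such that functions of degree $(a,b)$ on the torsor are sections of $N_1^a\otimes N_2^b$), with nowhere vanishing triples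
\[
\begin{gathered}
(c_1,c_2,c_3)\in H^0(N_1^{q-1}\oplus N_1^{q+1}N_2^{-1}\oplus N_1^qN_2),\\
(n_1,n_2,n_3)\in H^0(N_1N_2^q\oplus N_1^{-1}N_2^{q+1}\oplus N_2^{q-1})
\end{gathered}
\]
and $\sum n_ic_i=0$; the map to $G\text{-Zip}^\mu$ is given by these data. The point is that $c_2\neq0$. In the situation of the proof, $\bar P$ has dimension $14$, the complement of $P^\circ$ has dimension at most $10$, and $X$ is cut out by $11$ hyperplanes.
\end{remark}

\section{Failure for large $q$: Theorem B(2)}\label{sec:B2}

Assume that $(\star)$ fails and $q>h$. Then $\Delta\ne\emptyset$ and $d\ge1$. For $SL_3$ the criterion worked because the degrees of functions in $M_\chi$ with $\chi$ on a wall stay close to that wall, leaving room in the middle. We first find this room in general; this is the only place where $q>h$ is used.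

\subsection{A cone of good degrees}

Let $\Omega\subset\mathfrak X_{\mathbb R}$ be the set of $\theta$ with
\[
\min_{\beta\in\Delta}\langle\theta,\beta^\vee\rangle>\frac1{q-1}\max_{\gamma\in\Phi}\langle\theta,\gamma^\vee\rangle .
\]
A minimum of linear forms is concave and a maximum is convex, so $\Omega$ is an open convex cone. Let $\rho$ be half the sum of the positive roots. Then $\langle\rho,\beta^\vee\rangle=1$ for $\beta\in\Delta$ and $\max_\gamma\langle\rho,\gamma^\vee\rangle=h-1<q-1$. So $\rho\in\Omega$.

\begin{lemma}\label{lem:Omega}
If $\theta\in\Omega$, $A\in\operatorname{Conv}(W)$ and $(q\tau-A)\chi=\theta$, then $\langle\chi,\beta^\vee\rangle>0$ for all $\beta\in\Delta$.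
\end{lemma}

\begin{proof}
Since $q\tau-A=q\tau(1-q^{-1}\tau^{-1}A)$, we have $q\chi=\sum_{i\ge0}q^{-i}\,\tau^{-1}(A\tau^{-1})^i\theta$. As $\tau$ normalizes $W$ and $\operatorname{Conv}(W)$ is closed under products, $\tau^{-1}(A\tau^{-1})^i=A_i\tau^{-i-1}$ with $A_i\in\operatorname{Conv}(W)$ and $A_0=1$. Pair with $\beta^\vee$. The term $i=0$ is $\langle\theta,(\tau\beta)^\vee\rangle\ge\min_{\beta'\in\Delta}\langle\theta,\beta'^\vee\rangle$. For $i\ge1$ the number $\langle A_i\tau^{-i-1}\theta,\beta^\vee\rangle$ is a convex combination of numbers $\langle\theta,\gamma^\vee\rangle$ with $\gamma\in\Phi$, hence at least $-\max_\gamma\langle\theta,\gamma^\vee\rangle$. So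
\[
\langle q\chi,\beta^\vee\rangle\ge\min_{\beta'\in\Delta}\langle\theta,\beta'^\vee\rangle-\frac1{q-1}\max_{\gamma\in\Phi}\langle\theta,\gamma^\vee\rangle>0.\qedhere
\]
\end{proof}

\subsection{The affine closure of $G/U_+$}

In place of the quadric cone we use $\hat A=\operatorname{Spec}R$ with $R=k[G]^{U_+}=\bigoplus_{\chi\in\mathfrak X_+}M_\chi$, which is a finitely generated algebra (Had\v{z}iev; Grosshans) and a domain. Let $\chi$ be regular dominant and $0\ne f\in M_\chi$. Then $f$ is a section of an ample line bundle on $G/B_+$, so $(G/U_+)_f$ is a $T$-torsor over the affine open set $(G/B_+)_f$, hence affine, with coordinate ring $R_f$. Thus $(G/U_+)_f\cong\hat A_f$. For fixed regular dominant $\chi$ these sets cover $G/U_+$. So $G/U_+\to\hat A$ is an open immersion, and its image is the set of points at which some $f\in M_\chi$ with $\chi$ regular dominant does not vanish.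

\begin{proposition}\label{prop:allweights}
Assume $d\ge1$ and $q>h$. For every $\chi\in\mathfrak X_+$ and $w\in W$ there is a smooth projective irreducible $X$ of dimension $d$ satisfying Assumption (Z) with $w\chi-q\tau\chi\in C_X$.
\end{proposition}

\begin{proof}
Let $\epsilon_1,\dots,\epsilon_r$ be any basis of $\mathfrak X$ and choose $N$ so large that $\theta:=2N\rho$ satisfies $\theta-K\subset\Omega$; this is possible as $\rho\in\Omega$, $\Omega$ is an open cone and $K$ is compact. We check the hypotheses of Proposition~\ref{prop:criterion}. Each homogeneous element of $R$ is a sum of functions $f\in M_{\chi'}$ of some left weight $\nu=A\chi'$, $A\in\operatorname{Conv}(W)$, and of the same degree, which is $(q\tau-A)\chi'$ by \eqref{eq:degree}; here $\chi'$ and $A$ may depend on the summand.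

(M1) If $(q\tau-A)\chi'=0$, then $\chi'=0$ by \eqref{eq:inv}, and $M_0=k[G/B_+]=k$.

(M2) If $(q\tau-A)\chi'\in j(\theta-K)\subset\Omega$, then $\chi'$ is regular dominant by Lemma~\ref{lem:Omega}, so $f$ vanishes on $\hat A\smallsetminus G/U_+$.

(M3) Let $y=gU_+$. By Borel's fixed point theorem the closure of $TgB_+/B_+$ in $G/B_+$ contains a $T$-fixed point $\dot w'B_+$. For $\chi'\in\mathfrak X_+$ the zero locus of $f_{\chi',w'}$ in $G/B_+$ is closed, $T$-stable and does not contain $\dot w'B_+$; hence $f_{\chi',w'}(g)\ne0$. By Lemma~\ref{lem:Omega} the vector $(q\tau-w')^{-1}(\theta-\epsilon_i)\in\mathfrak X_{\mathbb Q}$ is dominant, so some multiple $\chi'=j(q\tau-w')^{-1}(\theta-\epsilon_i)$ with $j\ge1$ lies in $\mathfrak X_+$, and $f_{\chi',w'}$ has degree $j(\theta-\epsilon_i)$.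

Now apply Proposition~\ref{prop:criterion} to $f_{\chi,w}$, of degree $q\tau\chi-w\chi$.
\end{proof}

\subsection{A weight outside the zip cone}

Let $\alpha\in\Delta$ and let $\chi\in\mathfrak X_+$ have $\langle\chi,\alpha^\vee\rangle=c>0$ and $\langle\chi,\beta^\vee\rangle=0$ for the other simple roots $\beta$. As $s_\alpha\chi=\chi-c\alpha$,
\[
(1-q\tau)^{-1}(s_\alpha\chi-q\tau\chi)=\chi+c\,(q\tau-1)^{-1}\alpha=\chi+c\sum_{i\ge1}q^{-i}\tau^{-i}\alpha .
\]
By Proposition~\ref{prop:zipcone}, the weight $s_\alpha\chi-q\tau\chi$ is outside $\mathcal C_{\rm zip}$ as soon as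
\[
N(\alpha,\beta):=\sum_{i\ge1}q^{-i}\langle\tau^{-i}\alpha,\beta^\vee\rangle<0\qquad\text{for some }\beta\in\Delta,\ \beta\ne\alpha .
\]
By Proposition~\ref{prop:allweights}, Theorem B(2) follows once such $\alpha,\beta$ are found.

Suppose first that two adjacent $\alpha,\beta\in\Delta$ lie in different $\tau$-orbits. Then $\tau^{-i}\alpha\ne\beta$ for all $i$, so all terms are $\le0$, and those with $\tau^i=1$ are negative.

Otherwise adjacent nodes are always in the same $\tau$-orbit, so for each component $\mathfrak D$ of the Dynkin diagram the stabilizer of $\mathfrak D$ in $\langle\tau\rangle$ acts transitively on its nodes. A connected Dynkin diagram is a tree; if it has at least two nodes it has a leaf, so by transitivity all nodes are leaves and there are exactly two. Types $B_2$ and $G_2$ are impossible because $\tau$ preserves the pairings of roots and coroots. So $\mathfrak D$ is $A_1$, or $A_2$ with its nodes exchanged by the stabilizer. Since $(\star)$ fails, some component of type $A_2$ is not $\tau$-stable. Let its $\tau$-orbit consist of $n\ge2$ components. Their $2n$ nodes form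 one $\tau$-orbit $a_0,\dots,a_{2n-1}$ (indices mod $2n$) with $\tau^{-1}a_j=a_{j+1}$. The stabilizer of a component is generated by $\tau^n$, so $a_j$ is adjacent exactly to $a_{j+n}$. Take $\alpha=a_0$ and $\beta=a_{n+1}$, which differs from $\alpha$ because $n\ge2$. Then $\langle\tau^{-i}\alpha,\beta^\vee\rangle=\langle a_i,a_{n+1}^\vee\rangle$ is $-1$ for $i\equiv1$, $2$ for $i\equiv n+1$ and $0$ otherwise (mod $2n$), so
\[
N(\alpha,\beta)=\frac{-q^{-1}+2q^{-n-1}}{1-q^{-2n}}<0,
\]
because $q^n\ge4>2$. This proves Theorem B(2). \qed

\section{The conjecture under $(\star)$: Theorem B(1)}\label{sec:B1}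

Assume $(\star)$ and let $(X,\zeta)$ satisfy Assumption (Z). We have to show $\mathcal C_X\subset\mathcal C_{\rm zip}$. If $\Delta=\emptyset$, then $\mathcal C_{\rm zip}=\mathfrak X$ by Proposition~\ref{prop:zipcone}; so let $\Delta\neq\emptyset$.

The plan is to imitate the argument for $SL_2$ in Section~\ref{sec:idea}. Only the closures of the strata of length one are proper, so a section on $X$ must first be brought down to them, one codimension at a time: at each step we divide by an explicit rational section with zeros and poles only along the boundary of the stratum, until the section no longer vanishes identically on some boundary divisor, and restrict it there. On the strata of length one properness gives an inequality. The final task is to see that the inequalities obtained along all ways down imply that the original weight is in $\mathcal C_{\rm zip}$.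

The scheme $X$ is smooth over the smooth stack $[E\backslash G]$, so it is smooth over $k$ and locally of finite type. A nonzero section is nonzero on some connected component of $X$, which is open and closed and satisfies Assumption (Z). So we may assume $X$ connected, hence integral.

\subsection{Strata and Hasse invariants}

Put $X_w=\zeta^{-1}(\mathcal F_w)$, $\mathcal F_w=[E\backslash C_w]$ with $C_w=O_{ww_0}=BwB\,\dot w_0$. As $\zeta$ is open,
\[
\overline X_w=\zeta^{-1}([E\backslash\overline C_w])=\bigcup_{w'\le w}X_{w'} .
\]
Schubert varieties are normal, and $\zeta$ is smooth, so $\overline X_w$ is normal. \emph{Hence the irreducible components of $\overline X_w$ are its connected components}; we simply speak of components. The smallest stratum $X_e$ is closed; $X_{w_0}$ is open and dense.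

For $\chi\in\mathfrak X_{\mathbb Q}$ put
\[
h_w(\chi)=w\chi+q\tau\iota\chi ,
\]
a bijection of $\mathfrak X_{\mathbb Q}$ since $w$ and $\tau\iota$ are isometries and $q\ge 2$. For $\chi\in\mathfrak X$ and $x=ww_0$, $\dot x=\dot w\dot w_0$, define
\[
F_{w,\chi}:C_w\to\mathbb G_m,\qquad F_{w,\chi}(u\dot xsv)=(\iota\chi)(s)\qquad(u\in U_-,\ s\in T,\ v\in U_+).
\]
This is well defined: if $u\dot xsv=u'\dot xs'v'$, then $\dot x^{-1}(u'^{-1}u)\dot x=s'v'v^{-1}s^{-1}$ is a unipotent element of $B_+$, so $s=s'$. It is a morphism, because $(u,s,v)\mapsto u\dot xsv$ restricts to an isomorphism $(U_-\cap\dot xU_-\dot x^{-1})\times T\times U_+\to C_w$. Under $(t,\varphi(t))$ the element $s$ becomes $x^{-1}(t)\varphi(t)^{-1}s$, so $F_{w,\chi}$ is multiplied by the value at $t$ of $x\iota\chi-q\tau\iota\chi=-h_w(\chi)$. Thus $F_{w,\chi}$ is a rational section of $\mathcal L(-h_w(\chi))$ on $[E\backslash\overline C_w]$, invertible on the open stratum. Let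
\[
E_w=\{\gamma\in\Phi_+:\ \ell(ws_\gamma)=\ell(w)-1\};
\]
the $\overline C_{ws_\gamma}$, $\gamma\in E_w$, are distinct and are the irreducible components of $\overline C_w\smallsetminus C_w$ of codimension one in $\overline C_w$.

\begin{lemma}[Chevalley's formula]\label{lem:chevalley}
The divisor of $F_{w,\chi}$ on $\overline C_w$ is $\sum_{\gamma\in E_w}\langle\chi,\gamma^\vee\rangle[\overline C_{ws_\gamma}]$. Hence the divisor of the pullback of $F_{w,\chi}$ to $\overline X_w$ is $\sum_{\gamma\in E_w}\langle\chi,\gamma^\vee\rangle[\overline X_{ws_\gamma}]$, with reduced $\overline X_{ws_\gamma}$.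
\end{lemma}

\begin{proof}
The second statement follows from the first by smoothness of $\zeta$. For $g=u\dot wsv'\in BwB$ with $u,v'\in U_-$ we have $g\dot w_0=u\dot x\,w_0^{-1}(s)\,(\dot w_0^{-1}v'\dot w_0)$, so $F_{w,\chi}(g\dot w_0)=(w_0\iota\chi)(s)=(-\chi)(s)$. So, after right translation by $\dot w_0$, we have a rational section, over $\overline{BwB}/B$, of the line bundle on $G/B$ of functions with $f(gb)=(-\chi)(b)f(g)$; it is invertible on $BwB/B$.

Let $\gamma\in E_w$ and $w'=ws_\gamma$; then $w\gamma\in\Phi_-$. Let $G_\gamma$ be the image of the homomorphism $SL_2\to G$ attached to $\gamma$, which maps the upper and lower unipotent matrices isomorphically to $U_\gamma$ and $U_{-\gamma}$, and let $K=\dot wG_\gamma B/B\cong\mathbb P^1$. It contains the points $w$ and $w'$. We have $K\smallsetminus\{w'\}=\dot wU_\gamma B/B=U_{w\gamma}\dot wB/B\subset BwB/B$, because $U_{w\gamma}\subset B$. On the other side, $K\smallsetminus\{w\}=\dot wU_{-\gamma}\dot s_\gamma B/B=U_{-w\gamma}\,\dot w'B/B$, so $T_{w'}K$ is a line of $T$-weight $-w\gamma\in\Phi_+$. The weights of $T_{w'}(Bw'B/B)$, an image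 of $\operatorname{Lie}B$ in which $\operatorname{Lie}T$ goes to $0$, are in $\Phi_-$; so $T_{w'}K$ is not contained in it.

As $\overline{BwB}/B$ is normal, it is smooth along the orbit $Bw'B/B$ of codimension one. So $K$ meets this divisor transversally at $w'$. Near $w'$ there are no other boundary strata, so the section is a unit times a power of a local equation of the divisor. The exponent can be computed on $K$: it is the order of the restricted section at $w'$. As this section has no other zeros or poles on $K$, the order is the degree of the line bundle on $K$. The degree is additive in $\chi$ and depends only on $\langle\chi,\gamma^\vee\rangle$; for $SL_2$ with $B$ lower triangular and $\langle\chi,\gamma^\vee\rangle=1$, the matrix entry $g_{22}$ is a section with one simple zero. So the degree is $\langle\chi,\gamma^\vee\rangle$.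
\end{proof}

Since $h_{w_0}(\chi)=(q\tau-1)\iota\chi$ and $\iota$ preserves dominance, Proposition~\ref{prop:zipcone} says, for $\lambda\in\mathfrak X$,
\begin{equation}\label{eq:zipcrit}
\lambda\in\mathcal C_{\rm zip}\iff-\lambda=h_{w_0}(\chi)\text{ with }\chi\in\mathfrak X_{\mathbb Q}\text{ dominant}.
\end{equation}

We use $(\star)$ here for the first time: \emph{for every $w\in W$ the coroots $\gamma^\vee$, $\gamma\in E_w$, are linearly independent.} As $E_w$ is the union of the corresponding sets for the components of the Dynkin diagram, it is enough to look at $A_1$, where it is clear, and at $A_2$ with simple roots $\alpha,\beta$, where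
\begin{equation}\label{eq:EA2}
E_e=\emptyset,\quad E_{s_\alpha}=\{\alpha\},\quad E_{s_\alpha s_\beta}=\{\beta,\alpha+\beta\},\quad E_{w_0}=\{\alpha,\beta\},
\end{equation}
and the same with $\alpha,\beta$ exchanged; note $s_\alpha s_\beta s_{\alpha+\beta}=s_\beta$ and $w_0s_{\alpha+\beta}=e$.

\subsection{Making all strata meet the smallest one}

In the argument for $SL_2$ it was essential that the Hasse invariant has a zero. A component of some $\overline X_w$ need not meet $X_e$. We now shrink $X$ so that all components do.

Choose $x_0\in X_e$. Let $R=\bigcup_{\ell(w)=1}\overline X_w$, which is proper, and let $Z$ be the connected component of $R$ containing $x_0$. Remove from $X$ all components, of all $\overline X_w$ with $w\in W$, that do not meet $Z$. As the components of the locally noetherian scheme $\overline X_w$ are open in it, the union of any family of them is closed. So we have removed a closed subset, disjoint from $Z$. Let $X'\supset Z$ be the open complement.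

\begin{itemize}
\item $X'$ is integral and smooth over $[E\backslash G]$. Its image in $[E\backslash G]$ is open and contains the closed point, which lies in the closure of every point; so $X'\to[E\backslash G]$ is surjective.
\item If $\ell(w)=1$, a component of $\overline X_w$ meeting $Z$ is a connected subset of $R$, hence contained in $Z\subset X'$; the others were removed. So the closure of $X'_w$ in $X'$ is the union of the components of $\overline X_w$ contained in $Z$, and is proper. Hence $X'$ satisfies Assumption (Z), and the analogue of $R$ for $X'$ is $Z$.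
\item The components of $\overline X_w\cap X'$ are the $Y\cap X'$ where $Y$ is a component of $\overline X_w$ meeting $Z$. All of them meet $Z$.
\item Nonzero sections on $X$ stay nonzero on $X'$.
\end{itemize}
So we may replace $X$ by $X'$, and assume from now on that $R=Z$ is connected and that every component of every $\overline X_w$ meets $Z$.

\begin{lemma}\label{lem:meet}
Every component $Y$ of every $\overline X_w$ meets $X_e$.
\end{lemma}

\begin{proof}
First let $D$ be a component of $\overline X_s$, $\ell(s)=1$, and suppose $D\cap X_e=\emptyset$. Then $D$ is disjoint from the other components of $\overline X_s$, and from $\overline X_{s'}$ for $s'\ne s$ of length one, as $\overline X_s\cap\overline X_{s'}=X_e$. So $D$ is open and closed in the connected scheme $R=Z$, and $D=Z\ni x_0\in X_e$, a contradiction. So $D$ meets $X_e$.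

In general choose $y\in Y\cap Z$ and a component $D\ni y$ of some $\overline X_s$, $\ell(s)=1$. If $y\in X_e$ we are done. Otherwise $y\in X_s\cap\overline X_w$, so $s\le w$ and $D\subset\overline X_s\subset\overline X_w$. As $D$ is connected and meets the connected component $Y$ of $\overline X_w$, we have $D\subset Y$. So $Y$ meets $X_e$.
\end{proof}

\subsection{Effective weights}

Let $\operatorname{Eff}_w$ be the set of $\eta\in\mathfrak X_{\mathbb Q}$ such that for some $N\ge1$ with $N\eta\in\mathfrak X$ and some component $Y$ of $\overline X_w$ the line bundle $\mathcal L(-N\eta)|_Y$ has a nonzero section. As $Y$ is integral, powers of nonzero sections are nonzero, so $N$ may be replaced by a multiple.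

\begin{lemma}\label{lem:eff}
\begin{enumerate}
\item[(E1)] If $\alpha\in\Delta$ and $\eta=h_{s_\alpha}(\chi)\in\operatorname{Eff}_{s_\alpha}$, then $\langle\chi,\alpha^\vee\rangle\ge0$.
\item[(E2)] Let $\eta\in\operatorname{Eff}_w$ and $S\subset E_w$. There are rational numbers $n_\gamma\ge0$ $(\gamma\in S)$ such that for every $\xi\in\mathfrak X_{\mathbb Q}$ with $\langle\xi,\gamma^\vee\rangle=n_\gamma$ for $\gamma\in S$ and $\langle\xi,\gamma^\vee\rangle=0$ for $\gamma\in E_w\smallsetminus S$,
\[
\eta-h_w(\xi)\in\bigcap_{\gamma\in S}\operatorname{Eff}_{ws_\gamma}.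
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(E1) Let $0\ne f\in H^0(Y,\mathcal L(-N\eta))$, where $Y$ is a component of $\overline X_{s_\alpha}$ and $N\chi\in\mathfrak X$. By Lemma~\ref{lem:chevalley}, $F_{s_\alpha,N\chi}$ is a rational section of the same line bundle on $Y$ with divisor $N\langle\chi,\alpha^\vee\rangle[Y\cap X_e]$. If $\langle\chi,\alpha^\vee\rangle<0$, then $f/F_{s_\alpha,N\chi}$ is a regular function on the normal scheme $Y$ that vanishes on $Y\cap X_e$, which is nonempty by Lemma~\ref{lem:meet}. But $Y$ is proper by Assumption (Z)(c), and integral. So this function is constant, hence $0$, a contradiction.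

(E2) Let $0\ne f\in H^0(Y,\mathcal L(-N\eta))$, $Y$ a component of $\overline X_w$. By Lemma~\ref{lem:meet}, $Y$ meets $X_e\subset\overline X_{ws_\gamma}$, and a component of $\overline X_{ws_\gamma}$ meeting $Y$ is a connected subset of $\overline X_w$, hence contained in $Y$. So for each $\gamma\in S$ the scheme $Y$ contains components of $\overline X_{ws_\gamma}$; they are prime divisors of $Y$. Let $Nn_\gamma$ be the minimal order of vanishing of $f$ along them. For $\xi$ as in the statement choose $M\ge1$ with $MN\xi\in\mathfrak X$. By Lemma~\ref{lem:chevalley}, $f^M/F_{w,MN\xi}$ is a rational section of $\mathcal L(-MN(\eta-h_w(\xi)))$ on $Y$ whose divisor is effective; as $Y$ is normal, it is regular. For each $\gamma\in S$ it does not vanish identically on a component of $\overline X_{ws_\gamma}$ where the minimum is attained. Its restriction shows $\eta-h_w(\xi)\in\operatorname{Eff}_{ws_\gamma}$.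
\end{proof}

Note that (E2) produces one weight lying in all the sets $\operatorname{Eff}_{ws_\gamma}$, $\gamma\in S$, at once. This simultaneity is essential below. It needs a $\xi$ with prescribed pairings; such $\xi$ exist by the linear independence of the $\gamma^\vee$, $\gamma\in E_w$.

\subsection{Reduction to one $\tau$-orbit of components}

According to the $\tau$-orbits of components of the Dynkin diagram, numbered by $j$, we have $\mathfrak X_{\mathbb Q}=X^*(G)_{\mathbb Q}\oplus\bigoplus_j\mathfrak X_j$ with $\mathfrak X_j$ spanned by the roots of the $j$-th orbit, and $W=\prod_jW_j$. The operators $\tau,\iota,h_w$ and the sets $E_w$ respect these decompositions.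

Let $\lambda\in\mathcal C_X$, so that $\eta=-\lambda\in\operatorname{Eff}_{w_0}$. Fix $j$. Apply (E2) repeatedly with $S=\{\gamma\}$, $\gamma\in E_w$ in a factor $i\ne j$ in which $w$ is not yet trivial, and with $\xi\in\mathfrak X_i$. As $h_w(\xi)\in\mathfrak X_i$, the component $\eta_j\in\mathfrak X_j$ does not change, and we arrive at $w=(w_{0,j},e,\dots,e)$. For $w_j\in W_j$ let $\operatorname{Eff}^j_{w_j}\subset\mathfrak X_j$ be the set of $\mathfrak X_j$-components of the elements of $\operatorname{Eff}_{(w_j,e,\dots,e)}$. Then $\eta_j\in\operatorname{Eff}^j_{w_{0,j}}$, and (E1), as well as (E2) with $S=E_{w_j}$ and $\xi\in\mathfrak X_j$, hold for the sets $\operatorname{Eff}^j$. By \eqref{eq:zipcrit} it suffices to show, for each $j$,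
\begin{equation}\label{eq:goal}
\eta_j=h_{w_{0,j}}(\chi)\quad\text{with }\chi\in\mathfrak X_j\text{ dominant};
\end{equation}
the component of $\eta$ in $X^*(G)_{\mathbb Q}$ imposes no condition. By $(\star)$, the orbit is a single $A_2$ with $\tau$ the flip, or consists of copies of $A_1$ permuted cyclically. We drop $j$ from the notation.

\subsection{Type $A_2$ with the flip}

Let $\alpha,\beta$ be the simple roots and write $(a,b)$ for a weight with $a=\langle\cdot,\alpha^\vee\rangle$, $b=\langle\cdot,\beta^\vee\rangle$. Both $\tau$ and $\iota$ are the flip, so $\tau\iota=1$ and $h_w(\chi)=(q+w)\chi$. Let $\eta\in\operatorname{Eff}_{w_0}$. By (E2) at $w_0$ with $S=\{\alpha,\beta\}$,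
\[
\eta=h_{w_0}(\xi)+\eta',\qquad \xi\text{ dominant},\qquad \eta'=(a',b')\in\operatorname{Eff}_{s_\alpha s_\beta}\cap\operatorname{Eff}_{s_\beta s_\alpha}.
\]
By (E2) at $w_1=s_\alpha s_\beta$, with $S=E_{w_1}=\{\beta,\alpha+\beta\}$ as in \eqref{eq:EA2},
\[
\eta'=h_{w_1}(\xi')+\eta'',\qquad \xi'=(x,y),\quad y\ge0,\quad x+y\ge0,\qquad \eta''\in\operatorname{Eff}_{s_\alpha}\cap\operatorname{Eff}_{s_\beta}.
\]
Write $\eta''=h_{s_\beta}(\chi'')$. By (E1), $\langle\eta'',\beta^\vee\rangle=(q-1)\langle\chi'',\beta^\vee\rangle\ge0$. Since $w_1\alpha=\beta$,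
\[
\langle h_{w_1}(\xi'),\beta^\vee\rangle=q\langle\xi',\beta^\vee\rangle+\langle\xi',\alpha^\vee\rangle=qy+x=(q-1)y+(x+y)\ge0 .
\]
Hence $b'\ge0$. Exchanging $\alpha$ and $\beta$, i.e.\ going down through $s_\beta s_\alpha$, we get $a'\ge0$. Finally $h_{w_0}(x,y)=(qx-y,qy-x)$ has the inverse $(a,b)\mapsto\frac1{q^2-1}(qa+b,a+qb)$, which preserves dominance. So $\eta'=h_{w_0}(\chi')$ with $\chi'$ dominant, and $\eta=h_{w_0}(\xi+\chi')$, which is \eqref{eq:goal}.

\subsection{Cyclically permuted copies of $A_1$}

Let the simple roots be $\alpha_i$, $i\in\mathbb Z/n$, with $\tau^{-1}\alpha_i=\alpha_{i+1}$, and write $\chi_i=\langle\chi,\alpha_i^\vee\rangle$. Here $\iota=1$. Elements of $W$ are subsets $J\subset\mathbb Z/n$ (the product of the $s_{\alpha_i}$, $i\in J$), $E_J=\{\alpha_i:i\in J\}$, and right multiplication by $s_{\alpha_j}$, $j\in J$, gives $J\smallsetminus j$. Moreover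
\[
h_J(\chi)_i=\varepsilon_i\chi_i+q\chi_{i+1},\qquad\varepsilon_i=-1\text{ for }i\in J,\quad\varepsilon_i=+1\text{ for }i\notin J .
\]

\medskip
\emph{The case $n=2$ by hand.} Let $\eta=(a,b)\in\operatorname{Eff}_{\{0,1\}}$. By (E2) we may subtract from $\eta$ some $h_{\{0,1\}}(\xi)$ with $\xi$ dominant, and so assume $\eta\in\operatorname{Eff}_{\{0\}}\cap\operatorname{Eff}_{\{1\}}$. Solving $-\chi_0+q\chi_1=a$, $\chi_1+q\chi_0=b$ we find $\chi_0=\frac{qb-a}{q^2+1}$, so (E1) at $\{0\}$ says $qb\ge a$. Likewise (E1) at $\{1\}$ says $qa\ge b$. Neither inequality alone is enough, but together they give $q^2b\ge qa\ge b$, so $b\ge0$, and then $a\ge0$. Now $h_{\{0,1\}}^{-1}(a,b)=\frac1{q^2-1}(a+qb,\,b+qa)$ is dominant.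

For $n\ge3$ one passes through intermediate sets $J$, and what is true there depends on the parities of the gaps of $J$. The induction below keeps track of two statements, which feed each other, and each is proved by closing a cycle of inequalities as for $n=2$.

\medskip
\emph{How the coordinates change when an element is removed.} Fix $\eta$ and put $\chi^J=h_J^{-1}(\eta)$. For $i\ne j$ let $d(j,i)\in\{1,\dots,n-1\}$ be the cyclic distance from $j$ upward to $i$, and
\[
\sigma(j,i)=(-1)^{\#\{l\notin J\text{ strictly between $j$ and $i$, going upward from $j$}\}},\quad \pi_J=(-1)^{n-|J|},\quad \kappa_J=\frac1{1+\pi_Jq^{-n}}>0 .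
\]

\begin{lemma}\label{lem:remove}
For $j\in J$ and $i\ne j$ one has $\ \chi_i^{J\smallsetminus j}=\chi_i^J-2\kappa_J\,\sigma(j,i)\,q^{-d(j,i)}\,\chi^J_j$.
\end{lemma}

\begin{proof}
Let $D=\chi^{J\smallsetminus j}-\chi^J$ and let $\varepsilon_i$ refer to $J$. The two vectors are mapped to $\eta$ by $h_{J\smallsetminus j}$ and $h_J$, respectively. Rows $i\ne j$ give $D_{i+1}=-\varepsilon_iD_i/q$. Row $j$ reads $(\chi_j^J+D_j)+q(\chi^J_{j+1}+D_{j+1})=-\chi_j^J+q\chi_{j+1}^J$, so $D_{j+1}=-(2\chi_j^J+D_j)/q$. The factor $-\varepsilon_i$ is $1$ for $i\in J$ and $-1$ for $i\notin J$; going once around, $D_j=D_{j+n}=\pi_Jq^{-(n-1)}D_{j+1}=-\pi_Jq^{-n}(2\chi_j^J+D_j)$. Hence $2\chi_j^J+D_j=2\kappa_J\chi_j^J$ and $D_{j+1}=-2\kappa_J\chi_j^J/q$. For $1\le m\le n-1$ we get $D_{j+m}=\sigma(j,j+m)q^{-(m-1)}D_{j+1}$, as claimed.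
\end{proof}

The \emph{gaps} of $J\ne\emptyset$ are the numbers of elements of the complement between cyclically consecutive elements of $J$. If $|J|=1$, the element is its own successor, with the single gap $n-1$. Removing $j$ from $J$, $|J|\ge2$, merges the two gaps $g,g'$ next to $j$ into one gap $g+1+g'$.

\begin{lemma}
For every nonempty $J\subset\mathbb Z/n$ and every $\eta\in\operatorname{Eff}_J$ the following hold, with $\chi=\chi^J=h_J^{-1}(\eta)$.
\begin{enumerate}
\item[A$(J)$] If all gaps of $J$ are even, then $\chi_i\ge0$ for all $i\in J$.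
\item[B$(J)$] If exactly one gap of $J$ is odd, lying between $i\in J$ and its successor in $J$, then $\chi_i\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $|J|$. For $|J|=1$ both statements are (E1). Let $|J|\ge2$. By (E2) with $S=E_J$, $\eta=h_J(\xi)+\eta'$ with $\xi_l\ge0$ for $l\in J$ and $\eta'\in\bigcap_{j\in J}\operatorname{Eff}_{J\smallsetminus j}$. As $h_J^{-1}(\eta)=\xi+h_J^{-1}(\eta')$, it suffices to prove the inequalities for $\eta'$. So we may assume $\eta\in\operatorname{Eff}_{J\smallsetminus j}$ for all $j\in J$, and then the induction hypothesis applies to $\eta$ and each $J\smallsetminus j$.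

B$(J)$: Let $m\ne i$ be the successor of $i$. Removing $i$ or $m$ merges the odd gap with an even one into an even gap, so $J\smallsetminus i$ and $J\smallsetminus m$ have only even gaps. The number of elements of the complement between $i$ and $m$ is odd, so $\sigma(i,m)=-1$; from $m$ upward to $i$ there are only even gaps, so $\sigma(m,i)=1$. By A$(J\smallsetminus i)$ at $m$, A$(J\smallsetminus m)$ at $i$, and Lemma~\ref{lem:remove},
\[
\chi_m\ge-2\kappa_Jq^{-d(i,m)}\chi_i,\qquad \chi_i\ge2\kappa_Jq^{-d(m,i)}\chi_m .
\]
If $\chi_i<0$, the first inequality gives $\chi_m>0$ and the second $\chi_i>0$, a contradiction.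

A$(J)$: Let $i\in J$ with successor $j$. Then $J\smallsetminus j$ has exactly one odd gap, and this gap starts at $i$. All gaps of $J$ being even, $\sigma(j,i)=1$ and $\pi_J=1$. By B$(J\smallsetminus j)$ and Lemma~\ref{lem:remove},
\[
\chi_i\ge\theta_i\chi_j,\qquad\theta_i=\frac{2q^{-(n-d(i,j))}}{1+q^{-n}}>0 .
\]
Going once around the cycle gives $\chi_i\ge\theta\chi_i$, where $\theta$ is the product of the $\theta_l$, $l\in J$. Put $s=|J|\ge2$ and $Q=q^n$. The distances between consecutive elements of $J$ add up to $n$, so
\[
\theta=\frac{2^sq^{-n(s-1)}}{(1+q^{-n})^s}=\frac{Q}{((Q+1)/2)^s}\le\frac{4Q}{(Q+1)^2}<1 .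
\]
Hence $(1-\theta)\chi_i\ge0$ and $\chi_i\ge0$.
\end{proof}

All gaps of $J=\mathbb Z/n$ are $0$. So A$(\mathbb Z/n)$ says that every $\eta\in\operatorname{Eff}_{w_0}$ is $h_{w_0}(\chi)$ with $\chi$ dominant, which is \eqref{eq:goal}. This completes the proof of Theorem B(1). \qed

\begin{thebibliography}{9}

\bibitem{Cone}
\emph{The Cone Conjecture For Hilbert--Blumenthal Shimura Varieties Via Intersection Cones},
\url{http://www.rimath.saitama-u.ac.jp/lab.jp/koskivirta/publications/Hilbert_cones.pdf}.

\bibitem{Jantzen}
Jantzen, \emph{Representations of algebraic groups}.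

\bibitem{Jouanolou}
Jouanolou, \emph{Th\'eor\`emes de Bertini et applications}.

\end{thebibliography}

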